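# A separable Banach space that is no dual space, although all its extensions by $\mathcal C(K)$ split

Scalars are real or complex. "Operator" means bounded linear operator, and $X\simeq Y$ means that $X$ and $Y$ are isomorphic. For Banach spaces $E_n$ we write $(\oplus E_n)_1$, $(\oplus E_n)_2$, $(\oplus E_n)_{c_0}$, $(\oplus E_n)_\infty$ for the $\ell_1$-, $\ell_2$-, $c_0$- and $\ell_\infty$-sums.

## 1. Lifting through quotients by $\mathcal C(K)$: $\ell_1$ and its relatives

**Definition.** An *extension* of $X$ by $Y$ is a Banach space $W$ containing an isometric copy of $Y$ such that $W/Y$ is isometric to $X$. We write $T:W\to X$ for the resulting quotient map, so $\ker T=Y$ and $\|Tw\|=\operatorname{dist}(w,Y)$. The extension *splits* if $Y$ is complemented in $W$. We write $\operatorname{Ext}(X,\mathcal C)=\{0\}$ if, for every compact Hausdorff $K$, every extension of $X$ by $\mathcal C(K)$ splits.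

The direct sum $Y\oplus X$ always gives a split extension. For one that does not split, let $c$ be the space of convergent sequences, which is $\mathcal C(K)$ for $K$ the one-point compactification of $\mathbb N$, and consider $c\subset\ell_\infty$. Since $c_0$ is complemented in $c$, a projection of $\ell_\infty$ onto $c$ would give one onto $c_0$, and by Phillips's theorem there is none. So $\operatorname{Ext}(\ell_\infty/c,\mathcal C)\ne\{0\}$.

Two consequences of the open mapping theorem will be used all the time. Let $u:W\to X$ be a surjective operator.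

(1.1) If an operator $R:W\to G$ vanishes on $\ker u$, then $R=ru$ for some operator $r:X\to G$. Indeed $r(uw)=Rw$ is well defined, and it is bounded because each $x$ has a preimage of norm at most $M\|x\|$.

(1.2) $\ker u$ is complemented in $W$ if and only if $u$ has a right inverse, that is, an operator $s:X\to W$ with $us=\mathrm{id}_X$. If $\Pi$ is a projection onto $\ker u$, then $I-\Pi=su$ for some $s$ by (1.1), and $usu=u-u\Pi=u$, so $us=\mathrm{id}$. Conversely, if $us=\mathrm{id}$, then $I-su$ is a projection onto $\ker u$.

So "the extension splits" means "the quotient map has a linear bounded lifting". For $X=\ell_1$ this is immediate: choose $w_n\in W$ with $Tw_n=e_n$, $\|w_n\|\le 2$, and put $s(\sum a_ne_n)=\sum a_nw_n$. The kernel plays no role. Replace the one-dimensional blocks by arbitrary finite-dimensional ones. Each block can be lifted linearly, but the norms of the liftings must stay bounded, and here the kernel matters.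

**Proposition 1.** Let $E_n$ be finite-dimensional and $B=(\oplus E_n)_1$. Then

(a) $\operatorname{Ext}(B,\mathcal C)=\{0\}$;

(b) $B$ is isomorphic to the dual of a subspace of $c_0$.

*Proof of (a).* Let $T:W\to B$ be a quotient map with kernel $C=\mathcal C(K)\subset W$. It suffices to find, for each $n$, an operator $s_n:E_n\to W$ with $Ts_n=\mathrm{id}$ and $\|s_n\|\le 6$; then $s((e_n))=\sum s_ne_n$ is a right inverse of $T$ of norm at most $6$. Fix $n$ and write $E=E_n$.

**Step 1: a finite-dimensional space that lifts $E$ with norm 2.** Choose a finite $\frac14$-net $x_1,\dots,x_r$ of the unit sphere of $E$, choose $w_i\in W$ with $Tw_i=x_i$, $\|w_i\|\le\frac32$, and let $G$ be the span of the $w_i$. Let $e\in E$. Approximating $e$ by a multiple of a net point, then the remainder by a multiple of a net point, and so on, we get $e=\sum_{j\ge0}\alpha_jx_{i_j}$ with $|\alpha_j|\le4^{-j}\|e\|$. Hence $g=\sum_j\alpha_jw_{i_j}\in G$ satisfies $Tg=e$ and $\|g\|\le\frac32\cdot\frac43\|e\|=2\|e\|$. Note that $T(G)=E$.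

**Step 2: an operator $P:G\to C$ of norm at most $2$ that is the identity on $H=G\cap C$.** Let $\rho:G\to H$ be a projection, $r=\max(1,\|\rho\|)$, $\varepsilon=1/r$. Since $H$ is finite-dimensional, its unit ball is equicontinuous. So $K$ is covered by finitely many nonempty open sets $U_j$ with $|h(s)-h(t)|\le\varepsilon\|h\|$ for $s,t\in U_j$, $h\in H$. Let $(\varphi_j)$ be a partition of unity subordinate to $(U_j)$, let $t_j\in U_j$, and extend the functional $h\mapsto h(t_j)$ from $H$ to $\psi_j\in G^*$ with $\|\psi_j\|\le1$. Put $P_0g=\sum_j\psi_j(g)\varphi_j\in C$. Then $\|P_0\|\le1$, since $\sum_j\varphi_j=1$ and $\varphi_j\ge0$. For $h\in H$ we have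
$$|h(t)-P_0h(t)|\le\sum_j|h(t)-h(t_j)|\varphi_j(t)\le\varepsilon\|h\|.$$
Now $P=P_0+(I-P_0)\rho$ is the identity on $H$. It maps into $C$, because $(I-P_0)\rho g=\rho g-P_0\rho g$ is a difference of elements of $C$. Finally $\|P\|\le1+\varepsilon r\le2$.

**Step 3: the lifting.** For $e\in E$ pick any $g\in G$ with $Tg=e$ and put $s_n(e)=g-Pg$. Two choices of $g$ differ by an element of $G\cap\ker T=H$, on which $I-P$ vanishes. So $s_n$ is well defined, and it is linear. Moreover $Ts_n(e)=Tg=e$ because $Pg\in C=\ker T$. Choosing $g$ as in Step 1 gives $\|s_n(e)\|\le3\cdot2\|e\|$.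

*Proof of (b).* Isometrically, $B=\big((\oplus E_n^*)_{c_0}\big)^*$. Using a finite $\frac12$-net $(y_i)$ of the unit sphere of $E_n$, the map $x^*\mapsto(x^*(y_i))_i$ from $E_n^*$ into $\ell_\infty^{r_n}$ satisfies $\frac12\|x^*\|\le\|(x^*(y_i))\|_\infty\le\|x^*\|$. Hence $(\oplus E_n^*)_{c_0}$ is isomorphic to a subspace of $(\oplus\ell_\infty^{r_n})_{c_0}=c_0$, and $B$ is isomorphic to the dual of that subspace. $\square$

So for $\ell_1$-sums of finite-dimensional spaces the two properties "$\operatorname{Ext}(X,\mathcal C)=\{0\}$" and "$X$ is isomorphic to the dual of a subspace of $c_0$" both hold. In general, one implication is known: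

**(Q)** If $X$ is the dual of a subspace of $c_0$, then $\operatorname{Ext}(X,\mathcal C)=\{0\}$.

We quote (Q). The problem is about the converse, and it comes from "Extension Problems For $\mathcal C(K)$-Spaces And Twisted Sums", http://kaltonmemorial.missouri.edu/docs/lmslns2006.pdf:

> *Let $X$ be a separable Banach space. Is it true that $\operatorname{Ext}(X,\mathcal C)=\{0\}$ if and only if $X$ is isomorphic to the dual of a subspace of $c_0$?*

The answer is **no**. We shall build a separable $X$ with $\operatorname{Ext}(X,\mathcal C)=\{0\}$ that is not isomorphic to any dual space. The obstruction to being a dual is a standard one, and we recall it now.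

(1.3) *A space isomorphic to a dual space is complemented in its bidual.* The restriction map $r:Y^{***}\to Y^*$ (the adjoint of $Y\subset Y^{**}$) is a projection onto $Y^*$. If $\varphi:X\to Y^*$ is an isomorphism, then $\varphi^{-1}r\varphi^{**}$ is a projection of $X^{**}$ onto $X$.

For example, $\ell_1=c_0^*$ is complemented in $\ell_1^{**}$, while $c_0$ is not complemented in $c_0^{**}=\ell_\infty$.

## 2. Vanishing of $\operatorname{Ext}$ is stable under extensions

To find new spaces with $\operatorname{Ext}(X,\mathcal C)=\{0\}$, we need operations that preserve the property. One passes to complemented subspaces, but this alone leads nowhere when we start from duals. If $X\subset Y^*$ and $\Pi:Y^*\to X$ is a projection, then $X^{**}\subset Y^{***}$, and $\Pi r$ restricted to $X^{**}$ is a projection onto $X$. So all such spaces pass the test (1.3). A better operation is to form extensions. The definition of extension is isometric, so we first check that isomorphic data suffice.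

**Lemma 2.** Suppose $\operatorname{Ext}(X,\mathcal C)=\{0\}$. Let $C=\mathcal C(K)$, let $i:C\to Z$ be an isomorphic embedding, and let $T:Z\to X$ be a surjective operator with $\ker T=i(C)$. Then $i(C)$ is complemented in $Z$. In particular, $\operatorname{Ext}(\cdot,\mathcal C)=\{0\}$ is an isomorphic invariant.

*Proof.* The plan is to renorm $Z$ so that it becomes an isometric extension. Let $\|ic\|\ge\delta\|c\|$ with $\delta>0$. By the open mapping theorem there is $M$ with $\operatorname{dist}(z,iC)\le M\|Tz\|$ for all $z\in Z$. Choose $t>0$ with $t\delta\ge M$ and put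
$$N(z)=\inf_{c\in C}\Big(\|c\|+\frac1{t\delta}\|z-tic\|\Big),\qquad |z|=\max\big(N(z),\|Tz\|\big).$$

**Step 1: these are equivalent norms.** $N$ is a seminorm, and $c=0$ gives $N(z)\le(t\delta)^{-1}\|z\|$. For every $c$ we have
$$\|z\|\le t\|i\|\,\|c\|+\|z-tic\|\le\max(t\|i\|,t\delta)\Big(\|c\|+\frac1{t\delta}\|z-tic\|\Big),$$
so $\|z\|\le\max(t\|i\|,t\delta)N(z)$. Since $\|Tz\|\le\|T\|\|z\|$, the norm $|\cdot|$ is equivalent as well.

**Step 2: $ti$ is an isometry into $(Z,|\cdot|)$.** Taking $c=c_0$ gives $N(tic_0)\le\|c_0\|$. For any $c$, $\|c\|+(t\delta)^{-1}\|ti(c_0-c)\|\ge\|c\|+\|c_0-c\|\ge\|c_0\|$. So $N(tic_0)=\|c_0\|$, and $T(tic_0)=0$, whence $|tic_0|=\|c_0\|$.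

**Step 3: the quotient norm is that of $X$.** We have $\inf_c|z-tic|=\max\big(\inf_cN(z-tic),\|Tz\|\big)$, and
$$\inf_cN(z-tic)\le\frac1{t\delta}\operatorname{dist}(z,iC)\le\frac M{t\delta}\|Tz\|\le\|Tz\|.$$
So $\inf_c|z-tic|=\|Tz\|$.

Thus $(Z,|\cdot|)$ is an extension of $X$ by $C$ and it splits. Since the norms are equivalent, $i(C)$ is complemented in $Z$. For the last sentence of the lemma, let $\varphi:X'\to X$ be an isomorphism and $T':W\to X'$ the quotient map of an extension of $X'$ by $C$. Then $\varphi T':W\to X$ is onto with kernel $C$, and the first part applies. $\square$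

By Lemma 2, (Q) also holds for spaces *isomorphic* to duals of subspaces of $c_0$.

**Lemma 3 (three-space property).** Let $A\subset X$ be a closed subspace with $\operatorname{Ext}(A,\mathcal C)=\{0\}=\operatorname{Ext}(X/A,\mathcal C)$. Then $\operatorname{Ext}(X,\mathcal C)=\{0\}$.

*Proof.* Let $C=\mathcal C(K)\subset W$ with quotient map $T:W\to W/C=X$.

**Step 1: split over $A$.** $T^{-1}(A)\to A$ is the quotient map of an extension of $A$ by $C$, so there is a projection $\Pi$ of $T^{-1}(A)$ onto $C$ and, as in (1.2), an operator $s:A\to T^{-1}(A)$ with $Ts=\mathrm{id}_A$ and $I-\Pi=sT$. Since $\|sa\|\ge\|Tsa\|=\|a\|$, the space $s(A)$ is closed. It is the kernel of $\Pi$, so $T^{-1}(A)=C\oplus s(A)$.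

**Step 2: divide out the split part.** Let $\kappa:W\to W/s(A)$ be the quotient map. For $c\in C$, $a\in A$ we have $\|c\|=\|\Pi(c-sa)\|\le\|\Pi\|\,\|c-sa\|$, so $\kappa|_C$ is an isomorphic embedding. The map $w+s(A)\mapsto Tw+A$ is a well-defined surjection $W/s(A)\to X/A$, because $Ts(A)=A$. Its kernel is $\kappa(T^{-1}(A))=\kappa(C)$.

**Step 3: split over $X/A$.** By Lemma 2 there is a projection $R$ of $W/s(A)$ onto $\kappa(C)$. Then $(\kappa|_C)^{-1}R\kappa$ maps $W$ into $C$ and is the identity on $C$. $\square$

So if $A$ and $B$ are duals of subspaces of $c_0$ and $X$ contains $A$ with $X/A\simeq B$, then $\operatorname{Ext}(X,\mathcal C)=\{0\}$. Must such an $X$ again be a dual?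

## 3. Twisting block by block gives only $\ell_1$

If $X=A\oplus B$ then $X$ is a dual of a subspace of $c_0$ again, so $A$ must be uncomplemented in $X$. For $B=\ell_1$ this is impossible, since $\ell_1$ always lifts. The first thing to try is to take finite-dimensional quotient maps whose best liftings have larger and larger norms, and to add them up in the $\ell_1$-sense.

For $N\ge1$ let $M=2^N$, and let $\mathsf q:\ell_1^M\to\ell_\infty^N$ map the unit vectors onto the $2^N$ sign vectors. Then $\|\mathsf q\|=1$, and every $x$ has a preimage of norm at most $2\|x\|$. In the real case the image of the unit ball is the convex hull of the sign vectors, which is the whole unit ball. In the complex case, if $\|x\|\le\frac12$, write $x=x'+ix''$ with real parts of norm at most $\frac12$, lift both with norm at most $\frac12$, and add.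

There is a natural linear lifting, $e_i\mapsto2^{-N}\sum_\varepsilon\varepsilon_i\delta_\varepsilon$. It does lift, because $2^{-N}\sum_\varepsilon\varepsilon_i\varepsilon_j$ is $1$ if $i=j$ and $0$ otherwise. It sends $a$ to a vector of norm $\mathbb E|\sum a_i\varepsilon_i|\le\|a\|_2\le\sqrt N\|a\|_\infty$. No lifting does better, up to a constant.

**Lemma 4.** There is a universal constant $c>0$ such that, if $\mathsf q:\ell_1^M\to\ell_\infty^N$ has norm at most $1$ and $L:\ell_\infty^N\to\ell_1^M$ satisfies $\mathsf qL=\mathrm{id}$, then $\|L\|\ge c\sqrt N$.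

*Proof.* First, $\|Le_i\|_1\ge\|\mathsf qLe_i\|=1$. For signs $\varepsilon_i$, $\|\sum\varepsilon_ie_i\|_\infty=1$, so averaging over signs and using Khinchine's inequality $\mathbb E|\sum\varepsilon_ia_i|\ge c(\sum|a_i|^2)^{1/2}$ in each coordinate $m$,
$$\|L\|\ge\mathbb E\Big\|\sum_i\varepsilon_iLe_i\Big\|_1=\sum_m\mathbb E\Big|\sum_i\varepsilon_iLe_i(m)\Big|\ge c\sum_m\Big(\sum_i|Le_i(m)|^2\Big)^{1/2}.$$
By the triangle inequality in $\ell_2^N$, applied to the vectors $(|Le_i(m)|)_i$, the last sum is at least $\big(\sum_i\|Le_i\|_1^2\big)^{1/2}\ge\sqrt N$. $\square$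

Now let $N_k\to\infty$, $M_k=2^{N_k}$, let $q_k:\ell_1^{M_k}\to\ell_\infty^{N_k}$ be the maps above, and put
$$Q=\oplus q_k:\ V=(\oplus\ell_1^{M_k})_1\ \to\ E=(\oplus\ell_\infty^{N_k})_1 .$$
$Q$ is onto, as we may lift block by block with constant $2$. Its kernel $(\oplus\ker q_k)_1$ is not complemented: a right inverse $s$ of $Q$, restricted to the $k$-th block and followed by the projection onto the $k$-th block of $V$, would be a lifting for $q_k$ of norm at most $\|s\|$, contradicting Lemma 4 for large $k$. So $V$ is a nontrivial extension of one $\ell_1$-sum of finite-dimensional spaces by another. But $V=\ell_1=c_0^*$. The same happens for every block-diagonal construction: the middle space is itself an $\ell_1$-sum of finite-dimensional spaces, and Proposition 1(b) applies.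

This shows what is missing. An $\ell_1$-sum of finite-dimensional spaces is a dual because bounded sequences have coordinatewise limits inside the space. To defeat duality we must tie the blocks of $B$ together, so that some sequence in $X$ moves off to infinity in $B$ while the relation defining $X$ remembers it.

## 4. Folding infinitely many blocks onto one space

Let $F$ be a separable space with finite-dimensional subspaces $F_1\subset F_2\subset\cdots$ whose union is dense. Put
$$B=(\oplus_nF_n)_1,\qquad S:B\to F,\quad S\big((f_n)\big)=\sum_nf_n .$$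
Then $\|S\|\le1$. All the blocks of $B$ are folded onto $F$: if $f\in F_m$ and $e_n:F_n\to B$ is the $n$-th coordinate embedding, then $e_nf$ makes sense for all $n\ge m$, it runs off to infinity in $B$, and $Se_nf=f$ for every $n$.

Given a surjection $q:Z\to F$, form the *pullback* of $q$ and $S$, the closed subspace
$$X=\{(z,b)\in Z\oplus_\infty B:\ qz=Sb\}.$$
Let $\pi(z,b)=z$ and $p(z,b)=b$. The defining relation reads
$$q\pi x=Spx\qquad(x\in X).\tag{4.1}$$
If $q$ is an isomorphism, for example, then $z=q^{-1}Sb$ is determined by $b$ and $X\simeq B$.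

For $qz\in F_m$, the vectors $(z,e_nqz)$, $n\ge m$, all lie in $X$. Their coordinatewise limit is $(z,0)$, which lies in $X$ only if $qz=0$. So $X$ is not closed under the obvious limits. Of course, $X$ might be a dual for a less obvious reason; the theorem says that this happens exactly when $q$ has a right inverse.

**Theorem 5.** Let $q:Z\to F$ be a surjective operator between separable Banach spaces. Assume $A=\ker q$ is isomorphic to the dual of a subspace of $c_0$, and $F$ contains no isomorphic copy of $\ell_1$. Let $F_1\subset F_2\subset\cdots$ be finite-dimensional subspaces of $F$ with dense union, and let $B$, $S$, $X$ be as above. Then $X$ is separable and $\operatorname{Ext}(X,\mathcal C)=\{0\}$. Moreover, the following are equivalent: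

1. $A$ is complemented in $Z$;
2. $X\simeq A\oplus B$;
3. $X$ is isomorphic to the dual of a subspace of $c_0$;
4. $X$ is isomorphic to a dual space;
5. $X$ is complemented in $X^{**}$.

## 5. Compactness of operators into $B$

The hypothesis that $F$ contains no $\ell_1$ enters only through the following lemma. A Banach space has the *Schur property* if weakly convergent sequences converge in norm; $\ell_1$ has it, while $\ell_2$ does not (look at $e_n$).

**Lemma 6.** Let $E_n$ be finite-dimensional. Then $B=(\oplus E_n)_1$ has the Schur property. If $F$ contains no copy of $\ell_1$, every operator $F\to B$ is compact.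

*Proof.* **Step 1: the Schur property, by a gliding hump.** Let $b^{(k)}\to0$ weakly and suppose, after passing to a subsequence, that $\|b^{(k)}\|\ge\varepsilon>0$ for all $k$. Each coordinate tends to $0$ weakly, hence in norm because $\dim E_n<\infty$. So we can choose inductively $k_1<k_2<\cdots$ and $0=n_0<n_1<n_2<\cdots$ with
$$\sum_{n\le n_{i-1}}\|b^{(k_i)}_n\|<\frac\varepsilon8,\qquad\sum_{n>n_i}\|b^{(k_i)}_n\|<\frac\varepsilon8 .$$
For $n_{i-1}<n\le n_i$ choose $g_n\in E_n^*$ with $\|g_n\|\le1$ and $g_n(b_n^{(k_i)})=\|b_n^{(k_i)}\|$. Then $g=(g_n)\in(\oplus E_n^*)_\infty=B^*$, and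
$$|g(b^{(k_i)})|\ge\sum_{n_{i-1}<n\le n_i}\|b_n^{(k_i)}\|-\frac\varepsilon4\ge\|b^{(k_i)}\|-\frac\varepsilon4-\frac\varepsilon4\ge\frac\varepsilon2,$$
which contradicts weak convergence to $0$.

**Step 2: weakly Cauchy sequences converge in norm.** If $(x_k)$ is weakly Cauchy in $B$ but not norm Cauchy, there are $\varepsilon>0$ and indices $m_k<l_k$ tending to infinity with $\|x_{m_k}-x_{l_k}\|\ge\varepsilon$. But $x_{m_k}-x_{l_k}\to0$ weakly, contradicting Step 1.

**Step 3: compactness.** By Rosenthal's $\ell_1$-theorem (Dor in the complex case), every bounded sequence in $F$ has a weakly Cauchy subsequence. An operator $F\to B$ maps it to a weakly Cauchy sequence, which converges in norm by Step 2. $\square$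

For $F=c_0$ or $F=\ell_2$, the only cases needed for the examples below, Rosenthal's theorem can be avoided: $F^*$ is separable, so a diagonal argument over a dense sequence in $F^*$ gives weakly Cauchy subsequences.

## 6. From a projection of $X^{**}$ to a right inverse of $q$

*Proof of Theorem 5.* $X$ is separable as a subspace of $Z\oplus_\infty B$.

**Step 1: $\operatorname{Ext}(X,\mathcal C)=\{0\}$.** The operator $p:X\to B$ is onto: given $b$, choose $z$ with $qz=Sb$. Its kernel is $\{(a,0):a\in A\}\simeq A$, so $X/\ker p\simeq B$. Now $\operatorname{Ext}(A,\mathcal C)=\{0\}$ by (Q) and Lemma 2, and $\operatorname{Ext}(B,\mathcal C)=\{0\}$ by Proposition 1(a). Since vanishing is an isomorphic invariant, Lemma 3 applies. (If $A$ is itself an $\ell_1$-sum of finite-dimensional spaces, as in all our examples, Proposition 1(a) replaces (Q) and the argument is self-contained.)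

**Step 2: the easy implications.**

(1)⇒(2). By (1.2) there is $s:F\to Z$ with $qs=\mathrm{id}_F$. Then $b\mapsto(sSb,b)$ maps $B$ into $X$ and is a right inverse of $p$. Hence $X\simeq\ker p\oplus B\simeq A\oplus B$.

(2)⇒(3). Let $A\simeq G^*$ and, by Proposition 1(b), $B\simeq H^*$ with $G,H\subset c_0$. Then $A\oplus B\simeq(G\oplus_\infty H)^*$ and $G\oplus_\infty H\subset c_0\oplus_\infty c_0$, which is isometric to $c_0$.

(3)⇒(4) is trivial, and (4)⇒(5) is (1.3).

It remains to prove (5)⇒(1). Let $P:X^{**}\to X$ be a bounded projection.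

**Step 3: subspaces of $Z$ on which the escaping maps live.** Put $Z_n=q^{-1}(F_n)$. These subspaces increase and contain $A$. Their union is dense: given $z\in Z$, choose $f_n\in F_n$ with $f_n\to qz$. By the open mapping theorem choose $w_n\in Z$ with $qw_n=qz-f_n$ and $w_n\to0$. Then $q(z-w_n)=f_n$, so $z-w_n\in Z_n$, and $z-w_n\to z$. Define
$$i_n:Z_n\to X,\qquad i_nz=(z,e_nqz).$$
Since $Se_nqz=qz$, this does lie in $X$; and $\|i_n\|\le\max(1,\|q\|)$.

**Step 4: take the limit in $X^{**}$ and come back to $X$.** Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. For $z\in\bigcup Z_n$ the vector $i_nz$ is defined for all large $n$ and bounded in $n$, so by weak$^*$ compactness of balls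
$$J_0z=w^*\text{-}\lim_{n\to\mathcal U}i_nz\in X^{**}$$
exists. $J_0$ is linear, $\|J_0\|\le\max(1,\|q\|)$, and $J_0$ extends to $Z$ by density. Put $J=PJ_0:Z\to X$. For $a\in A$ we have $i_na=(a,0)$ for every $n$, so $J_0a=(a,0)\in X$, and
$$Ja=(a,0)\qquad(a\in A).\tag{6.1}$$

**Step 5: the $B$-part of $J$ depends compactly on $qz$.** By (6.1), $pJ:Z\to B$ vanishes on $A=\ker q$, so by (1.1) $pJ=\sigma q$ for some operator $\sigma:F\to B$. By Lemma 6, $\sigma$ is compact. So is $K=S\sigma:F\to F$. By (4.1),
$$q\pi Jz=S\,pJz=S\sigma qz=Kqz\qquad(z\in Z).\tag{6.2}$$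

**Step 6: the error of the $Z$-part lifts $I_F-K$.** By (6.1), $I_Z-\pi J$ vanishes on $A$, so by (1.1) $I_Z-\pi J=\lambda q$ for some operator $\lambda:F\to Z$. Apply $q$ and use (6.2): $q\lambda qz=qz-Kqz$ for all $z\in Z$. As $q$ is onto,
$$q\lambda=I_F-K.\tag{6.3}$$

**Step 7: remove the compact error.** By the Riesz theory, $I_F-K$ has finite-dimensional kernel and closed range of finite codimension. Let $F_0$ be a closed complement of the kernel and $\Pi$ a projection of $F$ onto the range; then $I_F-K$ maps $F_0$ isomorphically onto the range. Let $V$ be $\Pi$ followed by the inverse of this isomorphism. Then $(I_F-K)V=\Pi=I_F-R$ with $R=I_F-\Pi$ of finite rank. Write $R=\sum_j\varphi_j\otimes f_j$ (a finite sum) and choose $z_j\in Z$ with $qz_j=f_j$. By (6.3), the operator $\lambda'=\lambda V+\sum_j\varphi_j\otimes z_j$ satisfies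
$$q\lambda'=(I_F-K)V+R=I_F .$$
By (1.2), $A$ is complemented in $Z$. $\square$

Let us run the argument in the case where $q$ is an isomorphism, so that $A=0$ and $X\simeq B$, with $P:B^{**}\to B$ the restriction to the predual $(\oplus F_n^*)_{c_0}$. Identified with elements of $B$, the vectors $i_nz$ are $e_nqz$, and for $g$ in the predual $g_n(qz)\to0$. So $J=0$, $K=0$, and $\lambda=q^{-1}$: the limit forgets everything, and the error is the lifting. In general $P$ is arbitrary, and Lemma 6 says that it can spoil this picture only by a compact operator.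

Theorem 5 gives a classification. For every nontrivial extension $Z$ of a separable space $F$ without copies of $\ell_1$ by a dual of a subspace of $c_0$, the associated $X$ answers the question negatively; for trivial $Z$ it is a dual of a subspace of $c_0$. We need one nontrivial $Z$.

## 7. A non-split surjection onto $c_0$

In Section 3 the map $Q:V\to E$ did not split, but its target $E=(\oplus\ell_\infty^{N_k})_1$ contains $\ell_1$. We exchange the target for $c_0$ by pulling back along a diagonal map, with weights that decay more slowly than the lifting constants grow.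

**Proposition 7.** There is a surjection $q:Z\to c_0$ with $Z$ separable, $\ker q$ isomorphic to the dual of a subspace of $c_0$, and $\ker q$ not complemented in $Z$.

*Proof.* **Step 1: construction.** Let $N_k=16^k$, $M_k=2^{N_k}$, $c_k=2^{-k}$ $(k\ge1)$, and let $q_k$, $V$, $E$, $Q=\oplus q_k$ be as in Section 3. Put
$$F=(\oplus\ell_\infty^{N_k})_{c_0}=c_0,\qquad D:F\to E,\quad D\big((f_k)\big)=(c_kf_k).$$
Then $\|D\|\le\sum c_k=1$. Let $Z=\{(v,f)\in V\oplus F:\ Qv=Df\}$ and $q(v,f)=f$. This $Z$ is separable, and $q$ is onto because $Q$ is onto. Moreover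
$$\ker q=\{(v,0):Qv=0\}\simeq(\oplus\ker q_k)_1,$$
which is isomorphic to the dual of a subspace of $c_0$ by Proposition 1(b).

**Step 2: no right inverse.** Suppose $\ker q$ is complemented. By (1.2), $q$ has a right inverse; it has the form $f\mapsto(\lambda f,f)$ with an operator $\lambda:F\to V$, and $Q\lambda=D$. Restrict $\lambda$ to the $k$-th block of $F$, take the $k$-th component in $V$, and multiply by $c_k^{-1}$. This gives $L_k:\ell_\infty^{N_k}\to\ell_1^{M_k}$ with
$$q_kL_k=\mathrm{id},\qquad\|L_k\|\le2^k\|\lambda\| .$$
By Lemma 4, $\|L_k\|\ge c\sqrt{N_k}=c\,4^k$. So $c\,4^k\le2^k\|\lambda\|$ for all $k$, a contradiction. $\square$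

**Answer to the question.** Apply Theorem 5 to the $q$ of Proposition 7; $c_0$ contains no copy of $\ell_1$. Condition (1) fails, hence (3), (4) and (5) fail. The resulting separable $X$ satisfies $\operatorname{Ext}(X,\mathcal C)=\{0\}$, but it is not complemented in $X^{**}$. So it is not isomorphic to any dual space, in particular not to the dual of a subspace of $c_0$. The "if" part of the proposed equivalence is (Q); the "only if" part is false.

There is also a consequence of Lemma 3. The class of separable $X$ with $\operatorname{Ext}(X,\mathcal C)=\{0\}$ is closed under extensions. The class of spaces isomorphic to duals of subspaces of $c_0$ is not, and neither is the larger class of their complemented subspaces. All members of these two classes are complemented in their biduals (see (1.3) and the beginning of Section 2), while the $X$ above is an extension of one dual of a subspace of $c_0$ by another and is not.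

## 8. A counterexample inside $\ell_1$ with a finite-dimensional decomposition

**Definition.** A *finite-dimensional decomposition* (FDD) of $X$ is a sequence of finite-dimensional subspaces $G_n$ such that every $x\in X$ has a unique expansion $x=\sum_ng_n$ with $g_n\in G_n$. It is *unconditional* if these expansions converge unconditionally.

For example, the blocks $E_n$ form an unconditional FDD of $(\oplus E_n)_1$.

**Theorem 8.** There is a subspace $X$ of $\ell_1$ that has an FDD, satisfies $\operatorname{Ext}(X,\mathcal C)=\{0\}$, and is not complemented in $X^{**}$.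

The blocks of $B$ must now embed uniformly into $\ell_1$, so we replace $\ell_\infty^N$ by $\ell_2^N$. The argument of Lemma 4 then gives too little: for $L:\ell_2^N\to\ell_1^M$ the left-hand side of the estimate becomes $\mathbb E\|\sum\varepsilon_iLe_i\|_1\le\sqrt N\|L\|$, and only $\|L\|\ge c$ comes out. The substitute is Grothendieck's theorem. Recall that $\pi_1$ and $\pi_2$ denote the absolutely summing and $2$-summing norms, that $\pi_2\le\pi_1$, that $\pi_1(uL)\le\pi_1(u)\|L\|$, that $\pi_2(\mathrm{id}_{\ell_2^N})=\sqrt N$, and that operators $u$ from $\ell_1$-spaces to Hilbert spaces satisfy $\pi_1(u)\le K_G\|u\|$.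

*Proof.* **Step 1: construction.** Let $N_k=16^k$, $c_k=2^{-k}$. Let $q_k:\ell_1^{M_k}\to\ell_2^{N_k}$ map the unit vectors onto a finite $\frac12$-net of the unit sphere. Then $\|q_k\|\le1$. Successive approximation as in Proposition 1 writes each $x$ as $\sum_{j\ge0}\alpha_jx_{i_j}$ with net points $x_{i_j}$ and $|\alpha_j|\le2^{-j}\|x\|$, so $x$ has a preimage of norm at most $2\|x\|$. Put
$$V=(\oplus\ell_1^{M_k})_1=\ell_1,\quad E=(\oplus\ell_2^{N_k})_1,\quad F=(\oplus\ell_2^{N_k})_2=\ell_2,$$
$Q=\oplus q_k:V\to E$ and $D:F\to E$, $D((f_k))=(c_kf_k)$. By the Cauchy–Schwarz inequality, $\|D\|\le(\sum c_k^2)^{1/2}\le1$. Let $Z=\{(v,f)\in V\oplus F:Qv=Df\}$, $q(v,f)=f$. As in Proposition 7, $Z$ is separable, $q$ is onto, and $\ker q\simeq(\oplus\ker q_k)_1$ is isomorphic to the dual of a subspace of $c_0$.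

**Step 2: $\ker q$ is not complemented.** Otherwise, exactly as in Proposition 7, there are $\lambda:F\to V$ and $L_k:\ell_2^{N_k}\to\ell_1^{M_k}$ with $q_kL_k=\mathrm{id}$, $\|L_k\|\le2^k\|\lambda\|$. Then
$$4^k=\sqrt{N_k}=\pi_2(\mathrm{id})\le\pi_1(q_kL_k)\le\pi_1(q_k)\|L_k\|\le K_G\|L_k\|\le K_G2^k\|\lambda\|$$
for all $k$, a contradiction.

**Step 3: the space.** Take $F_n=(\oplus_{k\le n}\ell_2^{N_k})_2\subset F$ and form the $X$ of Theorem 5. Since $F$ is a Hilbert space, it contains no $\ell_1$. Hence $\operatorname{Ext}(X,\mathcal C)=\{0\}$, and $X$ is not complemented in $X^{**}$. The elements of $X$ are $((v,f),b)$ with $Qv=Df$ and $f=Sb$. Eliminating $f$ (the inverse $(v,b)\mapsto((v,Sb),b)$ is bounded), we see that $X$ is isomorphic to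
$$\{(v,b)\in V\oplus_\infty B:\ Qv=DSb\},\tag{8.1}$$
and from now on $X$ denotes this space. Vanishing of $\operatorname{Ext}$ (Lemma 2), having an FDD and being complemented in the bidual are isomorphic invariants. So it remains to show that (8.1) embeds isomorphically in $\ell_1$ and has an FDD.

**Step 4: $X$ embeds in $\ell_1$.** Let $d_n=\dim F_n$, so $F_n=\ell_2^{d_n}$. By Khinchine's inequality, $x\mapsto\big(2^{-d_n}\sum_i\varepsilon_ix_i\big)_{\varepsilon}$ maps $\ell_2^{d_n}$ into $\ell_1^{2^{d_n}}$, with norm of the image between $c\|x\|$ and $\|x\|$. The constant does not depend on $n$, so $B=(\oplus F_n)_1$ embeds in $\ell_1$. Hence $X\subset V\oplus B$ embeds in $\ell_1\oplus\ell_1\simeq\ell_1$.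

**Step 5: candidates for the partial sum projections.** Let $P_{\le n}$ denote the projection onto the first $n$ blocks in $V$, in $E$ and in $F$; all are contractions, they commute with $Q$ and $D$, and $P_{\le n}F=F_n$. Simply truncating $b$ would destroy the relation $Qv=DSb$, so we fold the tail of $b$ into its $n$-th coordinate:
$$T_n(v,b)=\Big(P_{\le n}v,\ \big(b_1,\dots,b_{n-1},\ P_{\le n}\textstyle\sum_{j\ge n}b_j,\ 0,0,\dots\big)\Big).$$

*$T_n$ maps $X$ into $X$ and $\|T_n\|\le1$.* The $n$-th coordinate lies in $F_n$. For $j<n$ we have $b_j\in F_j\subset F_n$, so $S$ of the new $b$-part is $\sum_{j<n}b_j+P_{\le n}\sum_{j\ge n}b_j=P_{\le n}Sb$. On the other side $QP_{\le n}v=P_{\le n}Qv=P_{\le n}DSb=DP_{\le n}Sb$. So the relation holds. The norm estimate follows from $\|P_{\le n}v\|\le\|v\|$ and $\sum_{j<n}\|b_j\|+\|P_{\le n}\sum_{j\ge n}b_j\|\le\|b\|$.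

*$T_n$ is a projection onto a finite-dimensional space.* Let $X_n$ be the set of $(v,b)\in X$ with $P_{\le n}v=v$ and $b_j=0$ for $j>n$. It is finite-dimensional, $T_nX\subset X_n$, and $T_n$ is the identity on $X_n$ because $P_{\le n}b_n=b_n$. Clearly $X_m\subset X_n$ for $m\le n$.

*$T_nT_m=T_mT_n=T_m$ for $m\le n$.* Since $T_mX=X_m\subset X_n$, $T_nT_m=T_m$. Let $m<n$ and consider $T_mT_n(v,b)$. Its $V$-part is $P_{\le m}P_{\le n}v=P_{\le m}v$. Its coordinates in $B$ with index $j<m$ are $b_j$, those with $j>m$ are $0$, and the $m$-th is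
$$P_{\le m}\Big(\sum_{m\le j<n}b_j+P_{\le n}\sum_{j\ge n}b_j\Big)=P_{\le m}\sum_{j\ge m}b_j .$$
So $T_mT_n=T_m$.

**Step 6: $\bigcup X_n$ is dense in $X$.** Let $(v,b)\in X$ and let $b^{(n)}$ be $b$ truncated to the first $n$ coordinates, so $b^{(n)}\to b$. Choose $u_n\in V$ with $Qu_n=DS(b-b^{(n)})$ and $\|u_n\|\le2\|DS(b-b^{(n)})\|\to0$, and put $v^{(n)}=v-u_n$. Then $Qv^{(n)}=DSb^{(n)}$ and $v^{(n)}\to v$. Since $Sb^{(n)}\in F_n$, we have $QP_{\le n}v^{(n)}=P_{\le n}DSb^{(n)}=DSb^{(n)}$. So $(P_{\le n}v^{(n)},b^{(n)})\in X_n$. Finally $P_{\le n}v^{(n)}\to v$, since $\|P_{\le n}(v^{(n)}-v)\|\to0$ and $P_{\le n}v\to v$.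

**Step 7: the FDD.** On $X_m$ we have $T_n=\mathrm{id}$ for $n\ge m$. Together with $\|T_n\|\le1$ and Step 6 this gives $T_nx\to x$ for all $x\in X$. Put $T_0=0$ and $G_n=(T_n-T_{n-1})X$, a finite-dimensional space (zero spaces, if any, are discarded). Then $x=\sum_n(T_n-T_{n-1})x$. If $x=\sum g_n$ with $g_n\in G_n$, then by the relations of Step 5 $T_mg_n=g_n$ for $n\le m$, and $T_mg_n=0$ for $n>m$. So $T_mx=\sum_{n\le m}g_n$ for all $m$, which determines the $g_n$. $\square$

Theorem 8 should be compared with a theorem of Kalton (*On subspaces of $c_0$ and extension of operators into $C(K)$-spaces*, Quart. J. Math. 52 (2001), 313–328): if $X$ has an *unconditional* FDD, then $\operatorname{Ext}(X,\mathcal C)=\{0\}$ does force $X$ to be isomorphic to the dual of a subspace of $c_0$. By Theorem 8, the word "unconditional" cannot be dropped, even for subspaces of $\ell_1$. Consistently, the $X$ of Theorem 8 has no unconditional FDD: as a subspace of $\ell_1$ it contains no $c_0$, so an unconditional FDD would be boundedly complete, and $X$ would be isomorphic to a dual space.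

## 9. Extending operators from subspaces of $\ell_1$

Every separable space is a quotient of $\ell_1$, so Theorem 8 can be read as a statement about a kernel in $\ell_1$. Weak$^*$-closed refers to $\ell_1=c_0^*$.

**Corollary 9.** Let $X$ be as in Theorem 8, $\rho:\ell_1\to X$ a surjection, and $Y=\ker\rho$. Then every operator from $Y$ into a $\mathcal C(K)$-space extends to $\ell_1$, but for no automorphism $\tau$ of $\ell_1$ is $\tau(Y)$ weak$^*$-closed.

*Proof.* **Step 1: extension, by a pushout.** Let $T:Y\to C=\mathcal C(K)$ be nonzero (the zero operator extends). The subspace $\Gamma=\{(Ty,-y):y\in Y\}$ of $C\oplus_1\ell_1$ is closed; put $W=(C\oplus_1\ell_1)/\Gamma$ and write $[(c,u)]$ for classes.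

The map $i:c\mapsto[(c,0)]$ is an isomorphic embedding: for $y\in Y$,
$$\|c\|\le\|c+Ty\|+\|T\|\|y\|\le\max(1,\|T\|)\big(\|c+Ty\|+\|y\|\big),$$
so $\|[(c,0)]\|\ge\min(1,\|T\|^{-1})\|c\|$.

The map $[(c,u)]\mapsto\rho u$ is a well-defined surjection $W\to X$. If $\rho u=0$ then $u\in Y$ and $[(c,u)]=[(c+Tu,0)]$, so its kernel is $i(C)$. By Lemma 2, $i(C)$ is complemented in $W$, so there is an operator $R:W\to C$ with $R[(c,0)]=c$ for all $c$. Then $u\mapsto R[(0,u)]$ is an operator $\ell_1\to C$. For $y\in Y$ we have $[(0,y)]=[(Ty,0)]$, so its value at $y$ is $Ty$.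

**Step 2: no weak$^*$-closed position.** Suppose $\tau(Y)$ is weak$^*$-closed. Then $\ell_1/\tau(Y)$ is the dual of the annihilator of $\tau(Y)$ in $c_0$. So $X\simeq\ell_1/Y\simeq\ell_1/\tau(Y)$ is isomorphic to a dual space, and by (1.3) it is complemented in $X^{**}$, contrary to Theorem 8. $\square$
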